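# A Cantor set of predicates over the standard model of arithmetic with no conservative elementary extension

## 1. The standard divisors of a nonstandard number

Let $(\omega^*,+,\cdot)$ be a proper elementary extension of $(\omega,+,\cdot)$ and let $c\in\omega^*\setminus\omega$. For each standard $n$ the sentence "every $x\le n$ is one of $0,\dots,n$" is true in $\omega$, hence in $\omega^*$; so $c>n$ for every $n\in\omega$. Thus $c$ is infinitely large. We ask what $c$ leaves behind in $\omega$. For instance, look at
$$T_c=\{p\in\omega:\ p\text{ is prime and } p\mid c\}.$$
The set $\{p\in \omega^*: p \text{ is prime and } p\mid c\}$ is definable in the extension from the parameter $c$, and $T_c$ is its intersection with $\omega$. Which sets $T_c$ can occur?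

All sets of primes. Let $P$ be any set of primes. Add a new constant $c$ to the elementary diagram of $(\omega,+,\cdot)$, with the axioms $c>n$ for all $n\in\omega$, $p\mid c$ for $p\in P$, and $p\nmid c$ for primes $p\notin P$. A finite part of this theory mentions finitely many primes and finitely many bounds $n$. It is satisfied in $\omega$ by $c=q\cdot\prod p$, where the product is over the mentioned primes that lie in $P$, and $q$ is a prime larger than every mentioned prime and every mentioned $n$. By compactness there is an extension with $T_c=P$.

There are only countably many arithmetical sets, so we may choose $P$ not definable in $(\omega,+,\cdot)$. The extension then shows us, through $c$, a set of standard numbers that we could not define before. If instead $P$ is the set of all primes, then $T_c$ is harmless, although other definable sets of that extension may still have undefinable intersections with $\omega$. Can we choose the extension so that nothing new is ever seen? For $(\omega,+,\cdot)$ the answer will be yes. What happens if we first add unary predicates to the language, possibly uncountably many?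

## 2. Conservative extensions

For $\mathcal A\subseteq\mathcal P(\omega)$ let
$$\Omega_{\mathcal A}=(\omega,+,\cdot,X)_{X\in\mathcal A}$$
be the expansion of the standard model by a unary predicate for each member of $\mathcal A$. In these notes "definable" means definable with parameters. In $\Omega_{\mathcal A}$ itself parameters make no difference, since each natural number is definable in $(\omega,+,\cdot)$.

**Definition.** $\mathrm{Def}(\Omega_{\mathcal A})$ is the family of subsets of $\omega$ definable in $\Omega_{\mathcal A}$. A formula mentions finitely many predicates, so these are the sets arithmetical in finitely many members of $\mathcal A$. The family $\mathcal A$ is arithmetically closed if $\mathrm{Def}(\Omega_{\mathcal A})=\mathcal A$.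

For example, $\mathrm{Def}(\Omega_\emptyset)$ is the family of arithmetical sets, and it is arithmetically closed. In general $\mathrm{Def}(\Omega_{\mathcal A})$ is arithmetically closed: in a definition that uses finitely many sets from $\mathrm{Def}(\Omega_{\mathcal A})$, replace each of them by its own definition.

**Definition.** An elementary extension $\Omega^*_{\mathcal A}=(\omega^*,\dots)$ of $\Omega_{\mathcal A}$ is conservative if it is proper ($\omega^*\ne\omega$) and for every $X\subseteq\omega^*$ definable in $\Omega_{\mathcal A}^*$ the set $X\cap\omega$ is definable in $\Omega_{\mathcal A}$. We call $X\cap\omega$ the trace of $X$.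

If $\mathcal A$ is arithmetically closed, the condition says that $X\cap\omega\in\mathcal A$. The extension of Section 1 with $T_c$ not arithmetical is an elementary extension of $\Omega_\emptyset$ that is not conservative.

The paper "A Standard Model Of Peano Arithmetic With No Conservative Elementary Extension" (http://fs2.american.edu/enayat/www/Omega%20(Sep%2013,%202006).pdf) contains the following problem, Question II(a). Identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$ via characteristic functions. If $\mathcal A$ is Borel, must $\Omega_{\mathcal A}$ have a conservative elementary extension? The known facts around it are these.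

1. If $\mathcal A$ is countable, then $\Omega_{\mathcal A}$ has a conservative elementary extension (Gaifman–Phillips).
2. If $\mathcal A=\mathcal P(\omega)$, then $\Omega_{\mathcal A}$ has a conservative elementary extension.
3. There is an uncountable closed $\mathcal A$ for which $\Omega_{\mathcal A}$ has a conservative elementary extension. For example, take the set of branches of a perfect subtree of $2^{<\omega}$ whose distinct branches are mutually Cohen generic over the standard model (a consequence of a theorem of Schmerl).
4. There is an uncountable arithmetically closed $\mathcal A$ such that $\Omega_{\mathcal A}$ has no conservative elementary extension.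

The answer to the question is no, already for compact families, and no hypothesis beyond ZFC is used. Fix the pairing bijection $\langle d,x\rangle=\frac{(d+x)(d+x+1)}2+x$ of $\omega\times\omega$ with $\omega$; the same formula is used in elementary extensions.

**Theorem A.** There is a compact $\mathcal A\subseteq\mathcal P(\omega)=2^\omega$ such that $\Omega_{\mathcal A}$ has no conservative elementary extension.

**Theorem B.** There is a set $\mathcal A\subseteq2^\omega$ homeomorphic to the Cantor set such that:

1. For every $\mathcal A'\subseteq\mathcal A$: $\Omega_{\mathcal A'}$ has a conservative elementary extension if and only if $\mathcal A'$ is countable. More strongly, if $\Omega^*$ is any proper elementary extension of $\Omega_{\mathcal A'}$ and $c\in\omega^*\setminus\omega$, then for all but countably many $X\in\mathcal A'$ the trace $\{d\in\omega:\langle d,c\rangle\in X^*\}$ is not definable even in $\Omega_{\mathcal A}$.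
2. $\mathcal D:=\mathrm{Def}(\Omega_{\mathcal A})$ is an arithmetically closed $F_\sigma$ set, and $\Omega_{\mathcal D}$ has no conservative elementary extension.
3. Given in advance a countable family $\mathfrak B$ of Borel functions $(2^\omega)^n\to2^\omega$ ($n\ge1$), $\mathcal A$ can be chosen so that in (1) the trace is, for all but countably many $X\in\mathcal A'$, not of the form $\Psi(X_1,\dots,X_n)$ with $\Psi\in\mathfrak B$ and $X_1,\dots,X_n\in\mathcal A$ distinct.

**Theorem C.** If $\mathcal A$ is non-meager with the Baire property (for example nonempty open), then $\mathrm{Def}(\Omega_{\mathcal A})=\mathcal P(\omega)$ and $\Omega_{\mathcal A}$ has a conservative elementary extension. The only arithmetically closed $G_\delta$ family is $\mathcal P(\omega)$. Hence "closed" in Theorem A cannot be replaced by "open", and "$F_\sigma$" in Theorem B(2) cannot be replaced by "$G_\delta$" (in particular not by "closed" or "open").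

## 3. Two easy families: all sets, and countably many sets

If $\mathcal A=\mathcal P(\omega)$, there is nothing to violate: every trace is a subset of $\omega$, hence a member of $\mathcal A$. Every proper elementary extension is conservative, and one exists by compactness. This is fact (2).

For countable $\mathcal A$ here is a direct argument for fact (1). Write $D=\mathrm{Def}(\Omega_{\mathcal A})$, a countable Boolean algebra. Call a sequence $(X_n)_{n\in\omega}$ of subsets of $\omega$ definable if $\{\langle n,x\rangle:x\in X_n\}\in D$. Write $Y\subseteq^*X$ if $Y\setminus X$ is finite.

Given an infinite $Y\in D$ and a definable sequence $(X_n)$, we find an infinite $Y'\subseteq Y$ in $D$ such that each $n$ satisfies $Y'\subseteq^*X_n$ or $Y'\subseteq^*\omega\setminus X_n$. Write $X^1=X$ and $X^0=\omega\setminus X$. By recursion let $p(n)=1$ if $Y\cap\bigcap_{i<n}X_i^{p(i)}\cap X_n$ is infinite, and $p(n)=0$ otherwise. By induction $Y\cap\bigcap_{i<n}X_i^{p(i)}$ is infinite for every $n$. Let $y_n$ be the least element of $Y\cap\bigcap_{i\le n}X_i^{p(i)}$ that is larger than $y_{n-1}$ (for $n=0$, the least element), and $Y'=\{y_n:n\in\omega\}$. Then $Y'\subseteq^*X_n^{p(n)}$. Coding finite sequences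 by numbers turns both recursions into definitions in $\Omega_{\mathcal A}$, so $Y'\in D$.

There are countably many definable sequences; enumerate them as $s_0,s_1,\dots$. Let $Y_0=\omega$, and let $Y_{k+1}\subseteq Y_k$ be obtained from $Y_k$ and $s_k$ as above. Put $U=\{X\in D:Y_k\subseteq^*X\text{ for some }k\}$. This is a filter in $D$, since the $Y_k$ decrease. It does not contain $\emptyset$, since the $Y_k$ are infinite. It contains one of $X,\omega\setminus X$ for each $X\in D$ (use the constant sequence $X$), and it contains all cofinite sets.

Form the ultrapower from the functions $f:\omega\to\omega$ definable in $\Omega_{\mathcal A}$, with $[f]=[h]$ when $\{x:f(x)=h(x)\}\in U$, and with $+$, $\cdot$ and the predicates read modulo $U$. Łoś's theorem,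
$$\varphi([f_1],\dots,[f_r])\text{ holds}\iff\{x:\Omega_{\mathcal A}\models\varphi(f_1(x),\dots,f_r(x))\}\in U,$$
goes through by induction on $\varphi$; at an existential quantifier the function giving the least witness (and $0$ if there is none) is definable. So the constant functions embed $\Omega_{\mathcal A}$ elementarily, and $[\mathrm{id}]$ differs from every constant because $U$ contains the cofinite sets. Finally, let a set be defined by $\varphi(v,[f_1],\dots,[f_r])$. Its trace is $\{n:X_n\in U\}$ with $X_n=\{x:\varphi(n,f_1(x),\dots,f_r(x))\}$. The sequence $(X_n)$ is definable, so it is some $s_k$, and $Y_{k+1}$ decides each $X_n$ up to finitely many points. Hence the trace is $\{n:Y_{k+1}\subseteq^*X_n\}\in D$. The extension is conservative.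

Now let $\mathcal A$ be uncountable and try the same construction. There are uncountably many definable sequences, so it must go on beyond step $\omega$. To continue we need an infinite $Y$ with $Y\subseteq^*Y_k$ for all $k$. Such $Y$ exist by diagonalization, but we need one in $\mathrm{Def}(\Omega_{\mathcal A})$, that is, arithmetical in finitely many members of $\mathcal A$; the sets $Y_k$ may use more and more members of $\mathcal A$, and nothing provides a definable $Y$. That $\mathcal A$ is Borel does not help visibly at this point, and the theorem says that it cannot help in general.

For a counterexample, a first thought might be to make the members of $\mathcal A$ as independent of each other as possible. Fact (3) shows that mutual genericity alone does not do it. We need the opposite ingredient: relations between members of $\mathcal A$ that force relations between their traces, in a way that no definable sets can satisfy.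

## 4. Linked tails, and three designs that are too weak

A function $f:\omega\times\omega\to2$ is identified with the set $X_f=\{\langle d,x\rangle:f(d,x)=1\}$; this is a homeomorphism $2^{\omega\times\omega}\to2^\omega$. We call $f(d,\cdot)$ the row $d$ of $f$. Bits are added mod $2$. If $X_f\in\mathcal A$ and $c$ is a nonstandard element of an extension, we look at the trace
$$F=\{d\in\omega:\langle d,c\rangle\in X_f^*\},$$
which records the value of every standard row at the infinite place $c$.

Here is a linkage by hand. Let $\pi(x)=1$ if $x$ is prime and $0$ otherwise. Let $f(0,x)=\pi(x)$ for $x\ge3$ and $f'(0,x)=\pi(x)+1$ for $x\ge4$, with arbitrary values elsewhere. The sentence "for all $x\ge4$, exactly one of $\langle0,x\rangle\in X_f$, $\langle0,x\rangle\in X_{f'}$ holds" is true in $\omega$, hence in each elementary extension of $\Omega_{\{X_f,X_{f'}\}}$, hence at each nonstandard $c$. So $F(0)+F'(0)=1$ for the two traces, whatever the extension and whatever $c$ may be. (We write $F$ also for the characteristic function.)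

So we can link traces by linking tails of rows. Suppose that rows are drawn from a common stock $g(d,i,\cdot)$, $i\in\omega$, and that the member of $\mathcal A$ with name $a$ uses in row $d$ the stock row with index $i_a(d)$, perhaps altered in a controlled way. We hope that the resulting relations between the traces $F_a$ cannot be satisfied by sets in $\mathrm{Def}(\Omega_{\mathcal A})$. Three designs show what the alterations must include. In each one the relations have a definable solution, so that no contradiction can come from these relations alone. (This does not say that the family has a conservative extension.)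

First design: $f_a(d,x)=g(d,i_a(d),x)$. The relations are $F_a(d)=F_{a'}(d)$ whenever $i_a(d)=i_{a'}(d)$. They are solved by $F_a=\emptyset$ for all $a$. So we add a bit to each row.

Second design: $f_a(d,x)=g(d,i_a(d),x)+\varepsilon_a(d)$. Now $i_a(d)=i_{a'}(d)$ implies $F_a(d)+F_{a'}(d)=\varepsilon_a(d)+\varepsilon_{a'}(d)$. But $F_a(d):=f_a(d,0)$ is definable from $X_a$ and solves this: if the indices agree, $f_a(d,0)+f_{a'}(d,0)=\varepsilon_a(d)+\varepsilon_{a'}(d)$, since the stock bit cancels. The standard place $0$ imitates the infinite place $c$. So we also overwrite a finite initial segment of each row by an arbitrary header $u_a(d)\in2^{<\omega}$. This leaves tails, and hence the relations, as they were.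

Third design: bits and headers, but only one index, so $f_a(d,x)=g(d,x)+\varepsilon_a(d)$ for $x\ge|u_a(d)|$. Fix one name $a_0$. The function $f_a(d,\cdot)+f_{a_0}(d,\cdot)$ is eventually constant with value $\varepsilon_a(d)+\varepsilon_{a_0}(d)$. So $F_a(d):=\varepsilon_a(d)+\varepsilon_{a_0}(d)$ is definable from $X_a$ and $X_{a_0}$, and it satisfies $F_a(d)+F_{a'}(d)=\varepsilon_a(d)+\varepsilon_{a'}(d)$ for all $d$. One fixed reference member serves everybody. With infinitely many indices, a given finite set of reference members will, for generic names, use other stock rows at many $d$.

Use all three ingredients. What would a contradiction look like? If $\Omega^*$ is conservative, then each $F_a$ is definable from finitely many members of $\mathcal A$, with names $S_a$, say. When there are uncountably many names, we can find $a\ne a'$ with $a'\notin S_a$ and $a\notin S_{a'}$. So $F_a$ is computed without looking at $X_{a'}$, and $F_{a'}$ without looking at $X_a$. Yet at every $d$ where $i_a(d)=i_{a'}(d)$ their sum is the prescribed bit. The Key Lemma says that this cannot happen if $g$ and all names involved are sufficiently generic together.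

## 5. The space of stocks and names

We recall what we need about Baire category. A set is comeager in an open set $W$ if $W\setminus{}$(the set) is meager. In a Polish space nonempty open sets are not meager (Baire category theorem). A Borel set has the Baire property: it differs from an open set by a meager set. So if it is not meager, it is comeager in some nonempty basic open set. A Borel function into a second countable space is continuous on some comeager set: if $(O_j)$ is a countable base of the target, choose open $V_j$ such that the preimage of $O_j$ differs from $V_j$ by a meager set $M_j$, and remove $\bigcup_jM_j$. The Kuratowski–Ulam theorem says that if $C$ is comeager in a product $Y\times Z$ of Polish spaces, then for comeagerly many $y\in Y$ the section $\{z:(y,z)\in C\}$ is comeager in $Z$.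

**Definition.** Let
$$\mathbb G=2^{\omega\times\omega\times\omega},\qquad L=\omega\times2\times2^{<\omega}\ \text{(countable, discrete)},\qquad\mathbb E=L^\omega.$$
For $a\in\mathbb E$ write $a(d)=(i_a(d),\varepsilon_a(d),u_a(d))$. For $g\in\mathbb G$ and $a\in\mathbb E$ define $f_{g,a}:\omega\times\omega\to2$ by
$$f_{g,a}(d,x)=\begin{cases}u_a(d)(x)&\text{if }x<|u_a(d)|,\\ g(d,i_a(d),x)+\varepsilon_a(d)&\text{if }x\ge|u_a(d)|.\end{cases}$$

For example, if $a(7)=(3,1,\langle0,0\rangle)$, then row $7$ of $f_{g,a}$ is $0,0$ followed by the flipped bits $g(7,3,x)+1$ for $x\ge2$.

The map $(g,a)\mapsto f_{g,a}$ is continuous, since the value at $(d,x)$ depends only on $a(d)$ and, once $a(d)$ is given, on at most one bit of $g$. Immediately from the definition: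
$$\text{if }i_a(d)=i_b(d),\text{ then }f_{g,a}(d,x)+f_{g,b}(d,x)=\varepsilon_a(d)+\varepsilon_b(d)\text{ for all }x\ge\max(|u_a(d)|,|u_b(d)|).\tag{1}$$

For $N\ge1$ the space $\mathbb G\times\mathbb E^N$ is Polish. It has a base of clopen sets, each given by fixing the values of finitely many coordinates $g(d,i,x)$ and $a_k(d)$. These are the basic clopen sets; we say that such a set restricts the coordinates that it fixes. For $z=(g,a_1,\dots,a_N)$ put $f^z_k=f_{g,a_k}$.

## 6. Two blind observers: the Key Lemma

Let $N\ge2$, let $\Psi:(2^\omega)^n\to2^\omega$ and $\Psi':(2^\omega)^{n'}\to2^\omega$ be Borel, and let $\tau:\{1,\dots,n\}\to\{1,\dots,N\}$ and $\tau':\{1,\dots,n'\}\to\{1,\dots,N\}$ be injections with $2\notin\operatorname{ran}\tau$ and $1\notin\operatorname{ran}\tau'$. Put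
$$F^z=\Psi(f^z_{\tau(1)},\dots,f^z_{\tau(n)}),\qquad F'^z=\Psi'(f^z_{\tau'(1)},\dots,f^z_{\tau'(n')}),$$
and let $B=B(N,\Psi,\tau,\Psi',\tau')$ be the set of $z=(g,a_1,\dots,a_N)$ such that
$$\text{for all }d:\quad i_{a_1}(d)=i_{a_2}(d)\ \Rightarrow\ F^z(d)+F'^z(d)=\varepsilon_{a_1}(d)+\varepsilon_{a_2}(d).\tag{2}$$

Thus $F$ does not see $f_2$, and $F'$ does not see $f_1$.

**Lemma 1 (Key Lemma).** $B$ is meager in $\mathbb G\times\mathbb E^N$.

Before the proof, take the case $N=2$, $F^z(d)=f_1^z(d,0)$, $F'^z(d)=f^z_2(d,0)$. In any basic clopen set choose $d$ such that $a_1(d),a_2(d)$ are not restricted, and set $a_1(d)=(1,0,\langle0\rangle)$, $a_2(d)=(1,0,\langle1\rangle)$. Then the indices agree, $F(d)+F'(d)=1$, and the prescribed bit is $0$. So (2) fails throughout a smaller basic clopen set, and $B$ is nowhere dense. The headers deceive an observer who reads a fixed place.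

A general Borel $\Psi$ may read everything, so we need an argument that does not know what is read. The idea is this. Let $d$ be a row where $a_1$ and $a_2$ use different stock rows, $1$ and $2$, and let the observers commit to values $F(d)=e$ and $F'(d)=e'$, which generic points do not revoke. Then change only $a_2(d)$, so that $f_2$ now follows stock row $1$ with a bit $\delta$ of our choice. The first observer sees no change. The second observer sees a change, but since it does not see $f_1$, it cannot tell whether $a_2(d)$ was changed or whether the stock was changed, with rows $1$ and $2$ of the stock exchanged and shifted by $\delta$ from some place on. The latter change leads from a generic point to a generic point with the same commitments. So both commitments survive, while $\delta$ was free for us to choose. We choose it wrong.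

*Proof of Lemma 1.*

**Step 1: an unrestricted row, and commitments.** The aim is to find a row where we have freedom, and to fix the two bits there. The set $B$ is Borel, being an intersection over $d$ of Borel conditions. Suppose $B$ is not meager. Then there is a nonempty basic clopen $W$ in which $B$ is comeager. Choose $d$ such that $W$ restricts no coordinate $g(d,i,x)$ and no coordinate $a_k(d)$. This $d$ is fixed from now on. Let
$$W_0=\{z\in W:a_k(d)=(k,0,\emptyset)\text{ for }k=1,\dots,N\},$$
a nonempty basic clopen set. For $z\in W_0$ we have
$$f^z_k(d,x)=g(d,k,x)\quad\text{for all }x\text{ and all }k\le N.$$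
The map $z\mapsto(F^z(d),F'^z(d))\in2\times2$ is Borel, so it divides $W_0$ into four Borel sets. One of them is not meager. Hence there are a nonempty basic clopen $W_1\subseteq W_0$ and bits $e,e'$ such that
$$Z=\{z\in W_1:F^z(d)=e,\ F'^z(d)=e'\}$$
is comeager in $W_1$. Since $W_1$ restricts finitely many coordinates, fix $y$ such that $W_1$ restricts no coordinate $g(d,i,x)$ with $x\ge y$. Put
$$\delta=1+e+e'.$$

**Step 2: exchanging two stock rows.** The aim is a change of stock that respects $W_1$. Let $\sigma:W_1\to W_1$ change $z=(g,a_1,\dots,a_N)$ only in the coordinates $g(d,1,x)$ and $g(d,2,x)$ with $x\ge y$: the new $g(d,1,x)$ is $g(d,2,x)+\delta$, and the new $g(d,2,x)$ is $g(d,1,x)+\delta$. The image lies in $W_1$, which does not restrict these coordinates. Applying $\sigma$ twice gives $g(d,1,x)+\delta+\delta=g(d,1,x)$, and likewise for row $2$. So $\sigma$ is a continuous involution, hence a homeomorphism of $W_1$ onto itself.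

**Step 3: redirecting the second name.** The aim is a change of $a_2(d)$ that makes the indices of $a_1$ and $a_2$ agree. Let $h:W_1\to W$ change only the coordinate $a_2(d)$, from $(2,0,\emptyset)$ to
$$\bigl(1,\ \delta,\ \langle g(d,2,x)\rangle_{x<y}\bigr).$$
Since $W_1\subseteq W$ and $W$ does not restrict $a_2(d)$, indeed $h(z)\in W$. The image $h[W_1]$ is the set of all $w$ whose coordinate $a_2(d)$ equals $(1,\delta,\langle g(d,2,x)\rangle_{x<y})$, with $g$ taken from $w$, and which lie in $W_1$ after resetting $a_2(d)$ to $(2,0,\emptyset)$. Both conditions depend on finitely many coordinates, so $h[W_1]$ is clopen. Resetting $a_2(d)$ is a continuous inverse of $h$. So $h$ is a homeomorphism of $W_1$ onto the open set $h[W_1]\subseteq W$.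

**Step 4: what the observers see.** The aim is to compare $h(z)$ with $z$ and with $\sigma(z)$, for $z\in W_1$. We claim
$$f^{h(z)}_k=f^z_k\ \text{ for all }k\ne2,\qquad\qquad f^{h(z)}_k=f^{\sigma(z)}_k\ \text{ for all }k\ne1.\tag{3}$$
The first part is clear, since $h$ changes only $a_2$. For the second part let first $k\ge3$. By the first part $f^{h(z)}_k=f^z_k$. Also $f_k^{\sigma(z)}=f_k^z$: the rows $d'\ne d$ do not use any $g(d,\cdot,\cdot)$, and row $d$ of $f_k$ is $g(d,k,\cdot)$ with $k\ne1,2$, which $\sigma$ does not change. Now let $k=2$. Rows $d'\neq d$ of $f_2$ are unchanged by both $h$ and $\sigma$. In row $d$ we compute as follows. For $x<y$, the value in $h(z)$ is the header entry $g(d,2,x)$, and the value in $\sigma(z)$ is $g(d,2,x)$, since $\sigma$ does not touch places below $y$. For $x\ge y$, the value in $h(z)$ is $g(d,1,x)+\delta$ by the definition of $f_{g,a}$, and the value in $\sigma(z)$ is the new $g(d,2,x)$, which is also $g(d,1,x)+\delta$. This proves (3).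

Since $2\notin\operatorname{ran}\tau$, the first part gives $F^{h(z)}=F^z$. Since $1\notin\operatorname{ran}\tau'$, the second part gives $F'^{h(z)}=F'^{\sigma(z)}$.

**Step 5: the contradiction.** The aim is one point $z$ for which everything holds. The set $B$ is comeager in $W$, hence in its open subset $h[W_1]$; as $h$ is a homeomorphism onto $h[W_1]$, $h^{-1}[B]$ is comeager in $W_1$. The sets $Z$ and $\sigma^{-1}[Z]$ are comeager in $W_1$ too. By the Baire category theorem pick $z\in Z\cap\sigma^{-1}[Z]\cap h^{-1}[B]$. Then
$$F^{h(z)}(d)=F^z(d)=e,\qquad F'^{h(z)}(d)=F'^{\sigma(z)}(d)=e'.$$
At the point $h(z)$ the names satisfy $i_{a_1}(d)=1=i_{a_2}(d)$, $\varepsilon_{a_1}(d)=0$ and $\varepsilon_{a_2}(d)=\delta$. Since $h(z)\in B$, condition (2) gives $e+e'=\delta=1+e+e'$, which is impossible. $\square$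

The three ingredients of Section 4 are all used here: infinitely many indices provide $N$ different stock rows in row $d$, the header of $a_2(d)$ conceals the change below $y$, and the bit $\delta$ makes the prescribed sum wrong.

## 7. A Cantor set of mutually generic names

We now fix one stock $g$ and a Cantor set of names, such that all finite tuples of distinct names avoid all the meager sets of Lemma 1 that matter.

For a formula $\psi(v)$ without parameters in the language $\{+,\cdot,P_1,\dots,P_n\}$, $n\ge1$, let
$$\Psi_\psi(X_1,\dots,X_n)=\{m\in\omega:(\omega,+,\cdot,X_1,\dots,X_n)\models\psi(m)\}.$$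
This is a Borel function $(2^\omega)^n\to2^\omega$. Indeed, by induction on a formula $\varphi(v_1,\dots,v_r)$, for fixed numbers $m_1,\dots,m_r$ the set of $(X_1,\dots,X_n)$ for which $\varphi(m_1,\dots,m_r)$ holds is Borel: for atomic formulas it is clopen (either trivial, or given by the membership of one number in some $X_j$), and connectives and quantifiers over $\omega$ amount to complements and to countable unions and intersections.

From now on let $\mathfrak B$ be a countable family of Borel functions $(2^\omega)^n\to2^\omega$ ($n\ge1$) that contains all $\Psi_\psi$. For Theorem A the functions $\Psi_\psi$ are enough; for Theorem B(3) add the family that was given in advance.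

For each $N\ge1$ let $C_N\subseteq\mathbb G\times\mathbb E^N$ be a comeager set such that:

* (a) if $N\ge2$, then $C_N$ is disjoint from all sets $B(N,\Psi,\tau,\Psi',\tau')$ as in Lemma 1 with $\Psi,\Psi'\in\mathfrak B$;
* (b) for each $N$-ary $\Psi\in\mathfrak B$ the function $z\mapsto\Psi(f_1^z,\dots,f_N^z)$ is continuous on $C_N$;
* (c) $C_2\subseteq\{z:f_1^z\ne f_2^z\}$.

For (a) we discard countably many sets, each meager by Lemma 1. For (b) we use that the functions are Borel and countably many, and that each is continuous on a comeager set. For (c), the set $\{z:f^z_1\ne f^z_2\}$ is open by continuity. It is dense: given a basic clopen set, take $d$ with $a_1(d),a_2(d)$ not restricted, and choose $u_{a_1}(d)=\langle0\rangle$ and $u_{a_2}(d)=\langle1\rangle$, so that $f_1(d,0)\ne f_2(d,0)$.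

By Kuratowski–Ulam, applied to each of the countably many sets $C_N$, fix $g\in\mathbb G$ such that
$$D_N:=\{\bar a\in\mathbb E^N:(g,\bar a)\in C_N\}$$
is comeager in $\mathbb E^N$ for every $N\ge1$. From now on $g$ is fixed, and we write $f_a=f_{g,a}$ and $X_a=X_{f_a}$.

**Lemma 2 (Mycielski).** There is a Cantor set $K\subseteq\mathbb E$ such that $(a_1,\dots,a_N)\in D_N$ for all $N\ge1$ and all distinct $a_1,\dots,a_N\in K$.

*Proof.* For each $N$ let $O_{N,m}$ ($m\in\omega$) be dense open subsets of $\mathbb E^N$, decreasing in $m$, with $\bigcap_mO_{N,m}\subseteq D_N$. We build a tree of nonempty basic clopen sets $U_\rho\subseteq\mathbb E$, $\rho\in2^{<\omega}$, such that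

* $U_{\rho0}$ and $U_{\rho1}$ are disjoint subsets of $U_\rho$;
* all points of $U_\rho$ agree on the first $|\rho|$ coordinates;
* for $k\ge1$, $N\le2^k$ and distinct $\rho_1,\dots,\rho_N\in2^k$ we have $U_{\rho_1}\times\dots\times U_{\rho_N}\subseteq O_{N,k}$.

Start with $U_\emptyset=\mathbb E$. Suppose that level $k-1$ has been built. Inside each $U_\rho$ with $|\rho|=k-1$ choose two disjoint nonempty basic clopen sets, each of which fixes the first $k$ coordinates; this is possible since infinitely many coordinates are still free. These are first approximations of the sets of level $k$. Now go through the finitely many tuples $(\rho_1,\dots,\rho_N)$ of the third requirement. For each one, the current product $U_{\rho_1}\times\dots\times U_{\rho_N}$ is a nonempty open set, so it meets the dense open set $O_{N,k}$, and we can shrink the $N$ factors to nonempty basic clopen sets whose product is contained in $O_{N,k}$. Later shrinkings do not destroy this. After finitely many shrinkings level $k$ is done.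

Put $K=\bigcap_k\bigcup_{|\rho|=k}U_\rho$. Along each branch of $2^\omega$ the sets $U_\rho$ are nonempty, closed and decreasing, and they fix more and more coordinates, so their intersection is exactly one point. Sending a branch to this point is continuous, and injective by the first requirement, so $K$ is a homeomorphic copy of $2^\omega$. Let $a_1,\dots,a_N\in K$ be distinct. For all large $k$ they lie in sets $U_\rho$ of level $k$ with different $\rho$, and $N\le2^k$. Hence $(a_1,\dots,a_N)\in O_{N,k}$ for all large $k$, and so for all $k$, since the $O_{N,k}$ decrease. Therefore $(a_1,\dots,a_N)\in D_N$. $\square$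

Put
$$\mathcal A=\{X_a:a\in K\}.$$
The map $a\mapsto X_a$ is continuous. It is injective on $K$: for distinct $a,a'\in K$ we have $(a,a')\in D_2$, so $(g,a,a')\in C_2$ and $f_a\ne f_{a'}$ by (c). A continuous injection of a compact space into a Hausdorff space is a homeomorphism onto its image, so $\mathcal A$ is compact and homeomorphic to the Cantor set.

## 8. Traces at a nonstandard place, and the proof of Theorem A

**Proposition 3.** Let $K'\subseteq K$ and $\mathcal A'=\{X_a:a\in K'\}$, let $\Omega^*$ be a proper elementary extension of $\Omega_{\mathcal A'}$, and let $c\in\omega^*\setminus\omega$. For $a\in K'$ let $F_a=\{d\in\omega:\langle d,c\rangle\in X_a^*\}$. Then the set $K_0$ of those $a\in K'$ for which $F_a=\Psi(X_{b_1},\dots,X_{b_n})$ for some $\Psi\in\mathfrak B$ and distinct $b_1,\dots,b_n\in K$ is countable.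

*Proof.*

**Step 1: linked tails give linked traces.** The aim is to carry (1) to the place $c$. As in Section 1, $c>n$ for all $n\in\omega$. Let $a,a'\in K'$ and $d\in\omega$ with $i_a(d)=i_{a'}(d)$, and put $n=\max(|u_a(d)|,|u_{a'}(d)|)$. By (1), the structure $\Omega_{\mathcal A'}$ satisfies the statement "for all $x\ge n$: $f_a(d,x)+f_{a'}(d,x)=\varepsilon_a(d)+\varepsilon_{a'}(d)$". This is first-order: if the right side is $0$, it says that $\langle d,x\rangle\in X_a\leftrightarrow\langle d,x\rangle\in X_{a'}$ for all $x\ge n$; if it is $1$, it says that exactly one of the two memberships holds. So it is true in $\Omega^*$, and we apply it to $x=c$. Hence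
$$i_a(d)=i_{a'}(d)\ \Rightarrow\ F_a(d)+F_{a'}(d)=\varepsilon_a(d)+\varepsilon_{a'}(d)\qquad(a,a'\in K',\ d\in\omega).\tag{4}$$

**Step 2: two names that do not use each other.** Suppose that $K_0$ is uncountable. For each $a\in K_0$ fix $\Psi_a\in\mathfrak B$ and distinct $b_1^a,\dots,b_{n_a}^a\in K$ with $F_a=\Psi_a(X_{b^a_1},\dots,X_{b^a_{n_a}})$, and let $S_a=\{b_1^a,\dots,b^a_{n_a}\}$. This finite set may contain $a$. Choose a countably infinite $Q\subseteq K_0$. The set $Q\cup\bigcup_{a\in Q}S_a$ is countable, so there is $a'\in K_0$ outside it. Since $Q$ is infinite and $S_{a'}$ is finite, there is $a\in Q\setminus S_{a'}$. Thus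
$$a\ne a',\qquad a'\notin S_a,\qquad a\notin S_{a'}.$$

**Step 3: the pair contradicts the Key Lemma.** Enumerate $\{a,a'\}\cup S_a\cup S_{a'}$ without repetition as $a_1=a$, $a_2=a'$, $a_3,\dots,a_N$. Let $\tau,\tau'$ be the injections with $b^a_j=a_{\tau(j)}$ and $b^{a'}_j=a_{\tau'(j)}$. Then $2\notin\operatorname{ran}\tau$ because $a'\notin S_a$, and $1\notin\operatorname{ran}\tau'$ because $a\notin S_{a'}$. Put $z=(g,a_1,\dots,a_N)$. With $\Psi=\Psi_a$ and $\Psi'=\Psi_{a'}$ we have $F^z=F_a$ and $F'^z=F_{a'}$, so (4) says exactly that $z$ satisfies (2), i.e. $z\in B(N,\Psi_a,\tau,\Psi_{a'},\tau')$. But $a_1,\dots,a_N$ are distinct elements of $K$, so $z\in C_N$ by Lemma 2, contradicting (a). $\square$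

*Proof of Theorem A.* Let $\mathcal A$ be the compact family of Section 7. Suppose that $\Omega^*$ is a conservative elementary extension of $\Omega_{\mathcal A}$, and pick $c\in\omega^*\setminus\omega$. For each $a\in K$ the set $\{m\in\omega^*:\langle m,c\rangle\in X_a^*\}$ is definable in $\Omega^*$ with parameter $c$. So its trace $F_a$ is definable in $\Omega_{\mathcal A}$. A defining formula mentions finitely many predicates $X_{b_1},\dots,X_{b_n}$ with distinct $b_j\in K$, and we may take $n\ge1$ by adding a dummy predicate. Its number parameters can be eliminated, since every natural number is definable in $(\omega,+,\cdot)$. So $F_a=\Psi_\psi(X_{b_1},\dots,X_{b_n})$ for some $\psi$, and $\Psi_\psi\in\mathfrak B$. Hence in Proposition 3 with $K'=K$ we have $K_0=K$, which is uncountable, a contradiction. $\square$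

A compact set is Borel, so the answer to Question II(a) is negative.

## 9. Subfamilies and the arithmetical closure: Theorem B

Let $\mathcal A$ be as in Section 7, with $\mathfrak B$ containing both the family given in advance in B(3) and all $\Psi_\psi$.

*Proof of B(1) and B(3).* By the argument just given, every set in $\mathrm{Def}(\Omega_{\mathcal A})$ has the form $\Psi_\psi(X_{b_1},\dots,X_{b_n})$ with $n\ge1$ and distinct $b_j\in K$. As $a\mapsto X_a$ is a bijection of $K$ with $\mathcal A$, the subfamilies of $\mathcal A$ are the families $\{X_a:a\in K'\}$ with $K'\subseteq K$, and distinct members of $\mathcal A$ have distinct names. So the strong clause of (1), and the version of it in (3), are Proposition 3.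

It remains to prove the equivalence in (1). If $\mathcal A'$ is countable, fact (1) of Section 2 (Gaifman–Phillips), whose proof we gave in Section 3, provides a conservative extension. Let $\mathcal A'$ be uncountable, and suppose that $\Omega^*$ is a conservative extension of $\Omega_{\mathcal A'}$. Pick $c\in\omega^*\setminus\omega$. For every $X\in\mathcal A'$ the trace $\{d\in\omega:\langle d,c\rangle\in X^*\}$ is definable in $\Omega_{\mathcal A'}$, hence in $\Omega_{\mathcal A}$. This contradicts the strong clause. $\square$

*Proof of B(2).* We saw in Section 2 that $\mathcal D=\mathrm{Def}(\Omega_{\mathcal A})$ is arithmetically closed.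

**Step 1: $\mathcal D$ is $F_\sigma$.** The point is that on tuples of distinct names the functions $\Psi_\psi$ are continuous. Let $K^{(n)}$ be the set of $n$-tuples of distinct elements of $K$. It is open in the compact metrizable space $K^n$, hence it is a countable union of compact sets. By Lemma 2, $K^{(n)}\subseteq D_n$, so $\bar a\mapsto(g,\bar a)$ maps $K^{(n)}$ continuously into $C_n$. By (b), for each $n$-ary $\Psi_\psi$ the map $(a_1,\dots,a_n)\mapsto\Psi_\psi(X_{a_1},\dots,X_{a_n})$ is continuous on $K^{(n)}$. So its image is a countable union of compact sets, and
$$\mathcal D=\bigcup_{n\ge1}\ \bigcup_\psi\ \{\Psi_\psi(X_{a_1},\dots,X_{a_n}):(a_1,\dots,a_n)\in K^{(n)}\},$$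
where the inner union is over the countably many formulas $\psi$ in $\{+,\cdot,P_1,\dots,P_n\}$. Hence $\mathcal D$ is a countable union of compact sets, so it is $F_\sigma$ in $2^\omega$.

**Step 2: $\Omega_{\mathcal D}$ has no conservative extension.** We reduce to $\Omega_{\mathcal A}$. Suppose that $\Omega_{\mathcal D}$ had a conservative elementary extension. Since $\mathcal A\subseteq\mathcal D$, we can take its reduct to the language of $\Omega_{\mathcal A}$; it is a proper elementary extension of $\Omega_{\mathcal A}$. A set definable in the reduct is definable in the whole structure, so its trace is definable in $\Omega_{\mathcal D}$, hence is a member of $\mathcal D=\mathrm{Def}(\Omega_{\mathcal A})$. So the reduct would be a conservative extension of $\Omega_{\mathcal A}$, which contradicts B(1) with $\mathcal A'=\mathcal A$. $\square$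

## 10. Non-meager and $G_\delta$ families: Theorem C

The following argument shows that topologically large families define every set.

*Proof of Theorem C.* Let $\mathcal A$ be non-meager with the Baire property. Then $\mathcal A$ is comeager in some basic clopen set $[\rho]$, the set of all $X\in2^\omega$ that extend $\rho\in2^{<\omega}$. Let $Y\subseteq\omega\setminus|\rho|$, that is, $Y$ contains no number below $|\rho|$. The map $X\mapsto X\triangle Y$ is a homeomorphism of $[\rho]$ onto itself. So $\mathcal A$ and its preimage under this map are both comeager in $[\rho]$, and there is $X\in[\rho]$ with $X\in\mathcal A$ and $X\triangle Y\in\mathcal A$. Hence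
$$Y=X\triangle(X\triangle Y)\in\mathrm{Def}(\Omega_{\mathcal A}).$$
Every subset of $\omega$ differs from such a $Y$ by finitely many numbers, so $\mathrm{Def}(\Omega_{\mathcal A})=\mathcal P(\omega)$. By fact (2), $\Omega_{\mathcal P(\omega)}$ has a conservative, in particular proper, elementary extension. Its reduct to the language of $\Omega_{\mathcal A}$ is a proper elementary extension of $\Omega_{\mathcal A}$, and it is conservative because every subset of $\omega$ is definable in $\Omega_{\mathcal A}$.

Now let $\mathcal A$ be arithmetically closed and $G_\delta$. It is nonempty, since it contains all arithmetical sets, and it contains all finite modifications of its members, so it is dense. A dense $G_\delta$ set is comeager. For every $Y\subseteq\omega$ the map $X\mapsto X\triangle Y$ is a homeomorphism of $2^\omega$, so there is $X$ with $X\in\mathcal A$ and $X\triangle Y\in\mathcal A$. Then $Y=X\triangle(X\triangle Y)\in\mathcal A$, because $\mathcal A$ is arithmetically closed. Therefore $\mathcal A=\mathcal P(\omega)$. Conversely, $\mathcal P(\omega)$ is arithmetically closed and $G_\delta$, and $\Omega_{\mathcal P(\omega)}$ has a conservative extension by fact (2).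

For the last assertion of the theorem: a nonempty open family is non-meager with the Baire property, and for the empty family use fact (1); so every open $\mathcal A$ has a conservative extension $\Omega_{\mathcal A}^*$, and "closed" in Theorem A cannot be replaced by "open". An arithmetically closed $G_\delta$ family is $\mathcal P(\omega)$ and has a conservative extension, so "$F_\sigma$" in B(2) cannot be replaced by "$G_\delta$". Closed sets and open sets in $2^\omega$ are $G_\delta$, so it cannot be replaced by "closed" or "open" either. $\square$
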